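\title{The monotone complexity of a disjunction of functions on disjoint variables}

\begin{abstract}
Let $\mathrm{MC}(h)$ be the least number of binary AND and OR gates in a circuit for a monotone Boolean function $h$. By a theorem of M.~Fischer, computing two monotone functions $f(x)$ and $g(y)$ on disjoint sets of variables costs exactly $\mathrm{MC}(f)+\mathrm{MC}(g)$. We show that the analogous identity $\mathrm{MC}(f(x)\vee g(y))=\mathrm{MC}(f)+\mathrm{MC}(g)+1$ fails, and by the largest possible margin: for every $t\ge2$ and $\varepsilon>0$ there is a non-constant monotone $f$ such that the disjunction of $t$ copies of $f$ on disjoint variables has complexity at most $(1+\varepsilon)\mathrm{MC}(f)$. The function $f$ comes from a counting argument, and the circuit is explicit. We also prove a general lower bound, which gives the identity when $f$ or $g$ is read-once.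
\end{abstract}

\section{The question and the results}\label{sec:intro}

A function $h:\{0,1\}^n\to\{0,1\}^k$ is \emph{monotone} if $x\le x'$ implies $h(x)\le h(x')$, where both inequalities are coordinatewise. A \emph{monotone circuit} is a directed acyclic graph whose nodes are input variables and gates. Each gate is labeled $\wedge$ or $\vee$ and has two incoming wires, and one node is designated for each output. Every node of such a circuit computes a monotone function of the inputs. Conversely, a non-constant monotone function with one output is the disjunction, over the minimal points $x$ with $h(x)=1$, of the conjunction of the variables that equal $1$ in $x$, so it has a monotone circuit. The \emph{monotone complexity} $\mathrm{MC}(h)$ is the least number of gates in a monotone circuit for $h$, and a circuit with that many gates is \emph{minimal}.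

For functions $f$ and $g$ let $f\times g$ be the function $(x,y)\mapsto(f(x),g(y))$, which evaluates $f$ and $g$ on disjoint blocks of variables $x$ and $y$. As the two blocks are unrelated, one expects that no gate can be useful for both tasks. For monotone circuits this is a theorem of M.~Fischer: $\mathrm{MC}(f\times g)=\mathrm{MC}(f)+\mathrm{MC}(g)$ for all monotone $f$ and $g$, and every minimal monotone circuit for $f\times g$ consists of disjoint minimal circuits for $f$ and for $g$.

Now let $f$ and $g$ have one output each, and let $\vee(f\times g)$ be the function $(x,y)\mapsto f(x)\vee g(y)$. Separate circuits for $f$ and $g$ and one more gate compute it. The question, posed as open in \cite{source}, is whether this is always optimal.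

\medskip
\noindent\textbf{Problem.} \emph{Does}
\begin{equation}\label{eq:identity}
\mathrm{MC}(\vee(f\times g))=\mathrm{MC}(f)+\mathrm{MC}(g)+1
\end{equation}
\emph{hold for all non-constant monotone Boolean functions $f$ and $g$ on disjoint sets of variables?}
\medskip

The simplest cases agree with \eqref{eq:identity}: the function $x_1\vee y_1$ needs one gate, and $x_1x_2\vee y_1y_2$ needs three, because fewer binary gates cannot join four variables. There is also a general reason to expect it. A non-constant monotone function vanishes at $0$, so setting $y=0$ turns a circuit for $\vee(f\times g)$ into a circuit for $f$, and setting $x=0$ turns it into a circuit for $g$. Identity \eqref{eq:identity} would follow if these two circuits had to use different gates and leave one gate over. But the disjunction is more forgiving than $f\times g$: a circuit for $f\times g$ must get $f(x)$ right for every $y$, whereas a circuit for $\vee(f\times g)$ may ignore $f(x)$ whenever $g(y)=1$. This slack lets almost all gates work for both functions.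

\begin{theorem}\label{thm:main}
For every integer $t\ge2$ and every $\varepsilon>0$ there is a non-constant monotone Boolean function $f$ such that
\[
\mathrm{MC}\bigl(f(x^1)\vee\dots\vee f(x^t)\bigr)\le(1+\varepsilon)\,\mathrm{MC}(f),
\]
where $x^1,\dots,x^t$ are disjoint blocks of variables.
\end{theorem}

\begin{corollary}\label{cor:no}
For every $\varepsilon>0$ there is a non-constant monotone $f$ with $\mathrm{MC}(\vee(f\times f))\le(1+\varepsilon)\mathrm{MC}(f)$. In particular, there is a non-constant monotone $f$ with $\mathrm{MC}(\vee(f\times f))<2\,\mathrm{MC}(f)$, and \eqref{eq:identity} does not hold in general.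
\end{corollary}

\begin{proof}
The first claim is the case $t=2$. For the second take $\varepsilon<1$. The function $\vee(f\times f)$ depends on at least two variables and so needs a gate; hence $\mathrm{MC}(f)>0$ and $(1+\varepsilon)\mathrm{MC}(f)<2\,\mathrm{MC}(f)$.
\end{proof}

The counterexample is existential: $f$ is chosen by counting from an explicit family, and the circuit for the disjunction works for every member of the family.

What remains true in general is the following. Let $\mathrm{ess}(g)$ be the number of variables on which $g$ depends. Call $g$ \emph{read-once} if it is given by a formula over $\wedge$ and $\vee$ in which no variable occurs twice; by Lemma~\ref{lem:readonce} below, this is the same as $\mathrm{MC}(g)=\mathrm{ess}(g)-1$.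

\begin{theorem}\label{thm:bounds}
For all non-constant monotone Boolean functions $f$ and $g$,
\[
\max\{\mathrm{MC}(f)+\mathrm{ess}(g),\ \mathrm{MC}(g)+\mathrm{ess}(f)\}\le\mathrm{MC}(\vee(f\times g))\le\mathrm{MC}(f)+\mathrm{MC}(g)+1 .
\]
Consequently:
\begin{itemize}
\item[(a)] identity \eqref{eq:identity} holds whenever $f$ or $g$ is read-once;
\item[(b)] $\mathrm{MC}(\vee(f\times g))>\frac12\bigl(\mathrm{MC}(f)+\mathrm{MC}(g)+1\bigr)$ always, and the constant $\frac12$ is optimal.
\end{itemize}
\end{theorem}

All these statements hold with $\wedge$ in place of $\vee$. Indeed, let $h^*(x)=\neg h(\neg x)$ be the dual of $h$. Exchanging $\wedge$ and $\vee$ in a circuit for $h$ gives a circuit for $h^*$, and $h^{**}=h$. So duality preserves $\mathrm{MC}$, $\mathrm{ess}$ and the read-once property, and the dual of $f(x)\vee g(y)$ is $f^*(x)\wedge g^*(y)$.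

Section~\ref{sec:idea} shows the mechanism behind Theorem~\ref{thm:main} on a small grid. Sections~\ref{sec:tools}--\ref{sec:parameters} contain the proof, and Section~\ref{sec:bounds} proves Theorem~\ref{thm:bounds}.

\section{Two copies sharing a $3\times3$ grid}\label{sec:idea}

Fix a finite index set $I$ and an integer $q\ge2$, let $n$ be large, and take functions $\varphi_i:\{0,1\}^n\to\mathbb Z_q$ for $i\in I$. Our $f$ will be a table lookup: its input names an index $i$ and an argument $a$, and $f$ reports a requested bit of a binary code word for $\varphi_i(a)$. Call a subcircuit that evaluates one function $\{0,1\}^n\to\mathbb Z_q$ a \emph{module}. A module will cost order $2^n/n$ gates and all remaining wiring only $O(n)$ gates, so only the number of modules matters. Counting will show that for a suitable family one copy of $f$ costs about as much as $|I|$ modules. Two copies ask for $\varphi_i(a)$ and $\varphi_j(b)$. A module can evaluate its function at only one argument, and the obvious circuit has $2|I|$ modules. We want to get by with slightly more than $|I|$.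

\subsection*{With negation, one extra module suffices}
Let $I=\{1,\dots,N\}$ and add a module for $\varphi_0=-\sum_{i\in I}\varphi_i$. If $i\ne j$, send $a$ to module $i$ and $b$ to module $j$. If $i=j$, send $a$ to module $i$ and $b$ to the other $N$ modules, and recover $\varphi_j(b)=-\sum_{u\ne j}\varphi_u(b)$. This scheme is not monotone, because the second copy must \emph{withdraw} from module $j$ when the first copy claims it. In a monotone circuit, a signal ``send $b$ to module $j$'' that is on when the first block of variables is $0$ stays on for every value of that block. We therefore let each copy send its argument to a set of modules that depends on its own index only, and we accept that some modules receive two arguments. Call such a module \emph{contested}.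

\subsection*{Errors have one sign}
A module is a monotone circuit that reads its argument in the two-rail form $(a,\bar a)$, where $\bar a$ is the complement of $a$. A contested module reads $(a\vee b,\bar a\vee\bar b)$, which lies above both $(a,\bar a)$ and $(b,\bar b)$. By monotonicity its output can only be too large. So if a copy obtains several estimates of its value, each at least the true code word and one equal to it, then the AND of the estimates is the true code word. The circuit never has to know which estimate is the good one. For this to work, the recovery of a value from a sum must also be monotone. We therefore encode $\mathbb Z_q$ by pairwise incomparable words, for example $\gamma(0)=100$, $\gamma(1)=010$, $\gamma(2)=001$ when $q=3$. On incomparable words any function has a monotone implementation: for each word, test whether all its ones are present.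

\subsection*{A row and a column meet in one point}
Let $I=\{1,\dots,m\}^2$. Add a check point $(0,u_2)$ to every row and a check point $(u_1,0)$ to every column, and define $\varphi$ at the check points so that every extended row and column sums to zero. The first copy sends $a$ to the whole row through $i$, and the second copy sends $b$ to the whole column through $j$. The first copy has two estimates of $\varphi_i(a)$, one from module $i$ and one from the rest of the row. The second copy likewise uses module $j$ and the rest of the column. Exactly one module, $(j_1,i_2)$, is contested, and it enters only one of the two estimates of each copy.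

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\fill[gray!22,rounded corners] (-0.3,0.7) rectangle (3.3,1.3);
\fill[gray!22,rounded corners] (1.7,-0.3) rectangle (2.3,3.3);
\fill[gray!60] (1.7,0.7) rectangle (2.3,1.3);
\foreach \x in {1,2,3} \foreach \y in {1,2,3} \fill (\x,\y) circle (2.3pt);
\foreach \x in {1,2,3} {\draw[fill=white] (\x,0) circle (2.3pt); \draw[fill=white] (0,\x) circle (2.3pt);}
\foreach \x in {0,1,2,3} {\node at (\x,-0.65) {\small $\x$}; \node at (-0.65,\x) {\small $\x$};}
\node at (2.17,1.13) {\small $i$};
\node at (2.17,3.13) {\small $j$};
\node[right] at (3.35,1) {\small first copy};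
\node[above] at (2,3.3) {\small second copy};
\end{tikzpicture}
\caption{Fifteen modules serve two copies of a table with nine entries. Black points are the table entries; each white point holds minus the sum of its row or column. The first copy, with index $i=(2,1)$, occupies a row, and the second, with index $j=(2,3)$, occupies a column. Only the module at the crossing receives two arguments. Here the first copy gets its exact value from the rest of its row, and the second from module $j$.}
\label{fig:grid}
\end{figure}

\begin{example}\label{ex:grid}
Take $m=q=3$, the code above, $i=(2,1)$ and $j=(2,3)$, as in Figure~\ref{fig:grid}. The contested module is $i$ itself. Suppose that the row of $i$ has the values $2,1,2,1$ at $a$ (from left to right, with sum $0$), and that the column of $j$ has the values $0,1,1,1$ at $b$ (from bottom to top, with sum $0$). Thus $\varphi_i(a)=2$, $\varphi_i(b)=1$ and $\varphi_j(b)=1$. The contested module outputs a word above both $\gamma(2)$ and $\gamma(1)$, say $011$.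

\emph{First copy.} Module $i$ gives the estimate $011$. The rest of the row outputs $001,010,010$, which can only be read as $2,1,1$; this gives $\gamma(-4)=001$. The AND is $001=\gamma(\varphi_i(a))$.

\emph{Second copy.} Module $j$ gives $010$. The rest of the column outputs $100,011,010$, which can be read as $0,1,1$ or as $0,2,1$. A monotone decoder answers for both readings and gives $\gamma(-2)\vee\gamma(-3)=110$. The AND is $010=\gamma(\varphi_j(b))$.
\end{example}

The grid has $m^2+2m$ modules in place of $2m^2$: fifteen in place of eighteen for $m=3$, the smallest case with a saving, and $(1+2/m)|I|$ in general. Three things remain to be done. The costs of a module and of $f$ must be determined up to a factor $1+o(1)$ (Section~\ref{sec:tools}). The code must be nearly free: a module has $k$ output bits, where $k$ is the word length, but carries only $\log_2q$ bits of information (Section~\ref{sec:parameters}). And $f$ must be defined on inputs that do not name a pair $(i,a)$, so that it is monotone and such inputs cannot disturb the other copies. This last point is where the disjunction is used (Sections~\ref{sec:function} and~\ref{sec:circuit}).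

\section{Circuit size: constants, an upper bound, and counting}\label{sec:tools}

It is convenient to use the constants $0$ and $1$ when describing a circuit; an empty disjunction is $0$. Constants cost nothing.

\begin{lemma}\label{lem:const}
Let a non-constant function $h$ be computed by a circuit with $\ell$ gates $\wedge,\vee$ in which $0$ and $1$ are allowed as inputs. Then $\mathrm{MC}(h)\le\ell$, and $\mathrm{MC}(h)\le\ell-1$ if some gate reads a constant.
\end{lemma}

\begin{proof}
A gate that reads a constant computes a constant or its other input. Delete it and attach its outgoing wires (and the output mark, if it has one) to that constant or input. Repeat until no gate reads a constant. The output node is not a constant, because $h$ is not.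
\end{proof}

Modules are built by Lupanov's construction. It uses negation only on the input variables, so it becomes monotone once the complemented variables are supplied as separate inputs.

\begin{lemma}\label{lem:lupanov}
There is a sequence $\delta_n\to0$ such that for every $h:\{0,1\}^n\to\{0,1\}$ there is a monotone circuit $U$ with inputs $p,z\in\{0,1\}^n$ and at most $(1+\delta_n)2^n/n$ gates that satisfies $U(a,\bar a)=h(a)$ for all $a\in\{0,1\}^n$.
\end{lemma}

\begin{proof}
If $h\equiv0$, use $p_1\wedge z_1$. Otherwise let $n$ be large, put $\kappa=\lceil3\log_2n\rceil$ and $\lambda=\lfloor n-5\log_2n\rfloor$, and write $a=(a',a'')$ with $a'\in\{0,1\}^\kappa$. View the truth table of $h$ as a matrix with rows $a'$ and columns $a''$, and cut it into horizontal strips of height at most $\lambda$. Within a strip at most $2^\lambda$ column patterns occur, far fewer than the number of columns, so we group the columns by pattern. Formally, partition $\{0,1\}^\kappa$ into $\rho=\lceil2^\kappa/\lambda\rceil$ sets $A_1,\dots,A_\rho$ of size at most $\lambda$, and for $\emptyset\ne w\subseteq A_\mu$ let $B_{\mu,w}$ be the set of all $a''$ with $\{a'\in A_\mu:h(a',a'')=1\}=w$.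 Then
\[
h(a',a'')=\bigvee_{\mu}\ \bigvee_{\emptyset\ne w\subseteq A_\mu}\Bigl(\bigvee_{\alpha\in w}[a'=\alpha]\Bigr)\wedge\Bigl(\bigvee_{\beta\in B_{\mu,w}}[a''=\beta]\Bigr),
\]
where terms with $B_{\mu,w}=\emptyset$ are omitted. The indicator $[a'=\alpha]$ is the AND of $p_\nu$ over the positions with $\alpha_\nu=1$ and of $z_\nu$ over those with $\alpha_\nu=0$, and likewise for $[a''=\beta]$. We count gates.
\begin{itemize}
\item All indicators, built by adding one position at a time: at most $2^{\kappa+1}+2^{n-\kappa+1}$.
\item The disjunctions over $w$, each obtained by one gate from a set with one element fewer: at most $\rho2^\lambda$.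
\item The disjunctions over $B_{\mu,w}$: for fixed $\mu$ these sets are disjoint subsets of $\{0,1\}^{n-\kappa}$, so at most $\rho2^{n-\kappa}$ in total.
\item One AND and one outer OR for each pair $(\mu,w)$: at most $2\rho2^\lambda$.
\end{itemize}
We have $n^3\le2^\kappa\le2n^3$ and $2^\lambda\le2^n/n^5$. The third item dominates: $\rho2^{n-\kappa}\le2^n/\lambda+2^n/n^3=(1+o(1))2^n/n$. The others are $o(2^n/n)$, since $\rho2^\lambda\le2^{\kappa+\lambda}\le2\cdot2^n/n^2$ and $2^{\kappa+1}+2^{n-\kappa+1}\le4n^3+2\cdot2^n/n^3$. For the finitely many small $n$, take $\delta_n$ large enough.
\end{proof}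

The lower bound must match this constant. A naive count of circuits with $\ell$ gates gives about $2\ell\log_2\ell$ bits and loses a factor $2$, which is the whole margin at stake in Corollary~\ref{cor:no}. Dividing by the $\ell!$ ways to number the gates recovers it.

\begin{lemma}\label{lem:count}
Let $A>0$, and for each $n$ let $\mathcal F_n$ be a set of non-constant monotone functions of $v=v(n)=O(n)$ variables with $\log_2|\mathcal F_n|\ge A2^n$. For every $\eta\in(0,1)$ and all large $n$, some $f\in\mathcal F_n$ has $\mathrm{MC}(f)>(1-\eta)A2^n/n$.
\end{lemma}

\begin{proof}
Number the gates of a circuit with $\ell$ gates by $1,\dots,\ell$. Its \emph{description} lists, for each number, the type of the gate and its two predecessors (variables or numbers), and names the output node. There are at most $2^\ell(v+\ell)^{2\ell+1}$ descriptions, and a description determines the function computed at each number and at the output.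

In a minimal circuit distinct gates compute distinct functions: otherwise the later of two such gates, in a topological order, could be deleted and replaced by the earlier. If two numberings of a minimal circuit give the same description, then each number is carried in both by gates computing the same function, hence by the same gate, and the numberings coincide. So a function with $\mathrm{MC}=\ell$ has at least $\ell!$ descriptions, and there are at most
\[
b(\ell)=2^\ell(v+\ell)^{2\ell+1}/\ell!
\]
such functions. Since $b(\ell+1)/b(\ell)\ge2(v+\ell+1)^2/(\ell+1)\ge1$, at most $(L+1)b(L)$ functions have $\mathrm{MC}\le L$.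

Let $L=\lfloor(1-\eta)A2^n/n\rfloor$. For large $n$ we have $v\le L\le2^n$. From $L!\ge(L/e)^L$ we get $b(L)\le2^L(2L)^{2L+1}(e/L)^L=2L\,(8e)^LL^L$, and $\log_2(8e)<5$, so
\[
\log_2\bigl[(L+1)b(L)\bigr]\le L(n+5)+O(n)\le(1-\eta)A2^n\Bigl(1+\frac5n\Bigr)+O(n)<A2^n
\]
for large $n$. Hence some $f\in\mathcal F_n$ has $\mathrm{MC}(f)\ge L+1>(1-\eta)A2^n/n$.
\end{proof}

\section{The grid and the function $f$}\label{sec:function}

Fix $t\ge2$, integers $m,k,q\ge2$, and an injection $\gamma:\mathbb Z_q\to\{0,1\}^k$ whose image is an \emph{antichain}: $\gamma(g)\le\gamma(g')$ only if $g=g'$. We write $\gamma_c$ for the $c$th coordinate of $\gamma$. These data stay fixed while $n\to\infty$, and the constants in $O(\cdot)$ may depend on them.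

\subsection*{The grid}
With $t$ copies, each copy has $t-1$ rivals. It therefore needs $t$ disjoint sets of modules from which to recover its value, arranged so that each rival touches at most one of them. We give each copy $t-1$ directions of its own. Let $D=t(t-1)$, and partition the coordinates $\{1,\dots,D\}$ into sets $\Delta_1,\dots,\Delta_t$ of size $t-1$. Let $I=\{1,\dots,m\}^D$, and let $\bar I$ be the set of points of $\{0,\dots,m\}^D$ with at most one zero coordinate, so that
\begin{equation}\label{eq:size}
|\bar I|=m^D+Dm^{D-1}=|I|\,(1+D/m).
\end{equation}
For $i\in I$ and a coordinate $d$, let $L_d(i)\subseteq\bar I$ be the line of the $m+1$ points that agree with $i$ outside coordinate $d$, and let $L_d^-(i)=L_d(i)\setminus\{i\}$. The \emph{recovery sets} of copy $e$ at $i$ are the $t$ sets $\{i\}$ and $L_d^-(i)$, $d\in\Delta_e$, and $S^e(i)$ is their union. For $t=2$, the set $S^1(i)$ is the row and $S^2(j)$ the column of Section~\ref{sec:idea}.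

\begin{lemma}\label{lem:grid}
Let $i_1,\dots,i_t\in I$ be arbitrary. For each $e$, some recovery set of copy $e$ at $i_e$ is disjoint from $S^{e'}(i_{e'})$ for all $e'\ne e$.
\end{lemma}

\begin{proof}
The $t$ recovery sets of copy $e$ are pairwise disjoint, because a point of $L_d^-(i_e)$ differs from $i_e$ in coordinate $d$ and in no other. Let $e'\ne e$ and $u\in S^e(i_e)\cap S^{e'}(i_{e'})$. Then $u$ agrees with $i_e$ outside $\Delta_e$, and it agrees with $i_{e'}$ outside $\Delta_{e'}$, in particular on $\Delta_e$. This determines $u$, so the intersection has at most one point. The $t-1$ rivals thus meet at most $t-1$ of the $t$ recovery sets.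
\end{proof}

Separate directions are needed: if two copies both used rows, indices in the same row would make every module of that row contested.

Given functions $\varphi_i:\{0,1\}^n\to\mathbb Z_q$ for $i\in I$, we extend the family to $\bar I$. A point $u\in\bar I\setminus I$ has exactly one zero coordinate $d$; put $\varphi_u=-\sum\varphi_{u'}$, the sum over the $m$ points $u'\in I$ that agree with $u$ outside coordinate $d$. Every line $L_d(i)$ consists of one such $u$ and its $m$ points $u'$, so it sums to zero:
\begin{equation}\label{eq:recover}
\varphi_i=-\sum_{u\in L_d^-(i)}\varphi_u\qquad(i\in I,\ 1\le d\le D).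
\end{equation}

\subsection*{The function}
The values $\varphi_i(a)$ are arbitrary, so a monotone $f$ can report them only if the inputs that name different pairs $(i,a)$ are incomparable. We name $a$ by $(a,\bar a)$ and $i$ by the unit vector $\mathbf 1_i\in\{0,1\}^I$. Since $f$ has a single output, a further block $r$ selects the bits of the code word. The input is $x=(p,z,s,r)$ with $p,z\in\{0,1\}^n$, $s\in\{0,1\}^I$ and $r\in\{0,1\}^k$. Let
\[
O(x)=\bigvee_{\nu=1}^np_\nu z_\nu\ \vee\bigvee_{i\ne i'}s_is_{i'},\qquad V(x)=\bigwedge_{\nu=1}^n(p_\nu\vee z_\nu).
\]
Call $x$ \emph{overloaded} if $O(x)=1$. If $O(x)=0$, $V(x)=1$ and $s\ne0$, then $(p,z)=(a,\bar a)$ for some $a$ and $s=\mathbf 1_i$ for some $i$; we call $x$ \emph{active with $(i,a)$}. In the remaining case, $O(x)=0$ and either $V(x)=0$ or $s=0$, we call $x$ \emph{idle}. Define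
\[
f(x)=\begin{cases}
1&\text{if $x$ is overloaded},\\[2pt]
\bigvee_{c=1}^kr_c\,\gamma_c(\varphi_i(a))&\text{if $x$ is active with $(i,a)$},\\[2pt]
0&\text{if $x$ is idle}.
\end{cases}
\]

\begin{lemma}\label{lem:f}
The function $f$ is monotone and non-constant. For every $\eta\in(0,1)$ and all large $n$ there is a family $(\varphi_i)_{i\in I}$ with
\begin{equation}\label{eq:lower}
\mathrm{MC}(f)>(1-\eta)\,|I|\log_2q\cdot2^n/n .
\end{equation}
\end{lemma}

\begin{proof}
Let $x\le x'$ and $f(x)=1$. If $x'$ is overloaded, then $f(x')=1$. Otherwise $x$ is not overloaded either, since $O$ is monotone, so $x$ is active with some $(i,a)$. Raising any coordinate of $(a,\bar a)$ or of $\mathbf 1_i$ from $0$ to $1$ makes $O=1$. Hence $x'$ has the same $p,z,s$ as $x$ and $r'\ge r$, and $f(x')\ge f(x)=1$. The all-zero input is idle and the all-one input is overloaded, so $f$ takes both values.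

If two families differ at $(i,a)$, their code words there differ in some coordinate $c$, and the two functions $f$ differ at the input that is active with $(i,a)$ and has $r$ equal to the $c$th unit vector. So there are $q^{|I|2^n}$ functions $f$, in $2n+|I|+k=O(n)$ variables. Apply Lemma~\ref{lem:count} with $A=|I|\log_2q$.
\end{proof}

\section{A circuit for the disjunction of $t$ copies}\label{sec:circuit}

\begin{proposition}\label{prop:upper}
For every family $(\varphi_i)_{i\in I}$,
\[
\mathrm{MC}\bigl(f(x^1)\vee\dots\vee f(x^t)\bigr)\le(1+\delta_n)\,k\,|\bar I|\,2^n/n+O(n).
\]
\end{proposition}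

We first describe the monotone decoder for \eqref{eq:recover}. For $w_1,\dots,w_m\in\{0,1\}^k$ define $\mathrm{Dec}(w_1,\dots,w_m)\in\{0,1\}^k$ by
\[
\mathrm{Dec}_c(w_1,\dots,w_m)=\bigvee_{\substack{(g_1,\dots,g_m)\in\mathbb Z_q^m\\ \gamma_c(-g_1-\dots-g_m)=1}}\ \bigwedge_{l=1}^m\ \bigwedge_{c':\,\gamma_{c'}(g_l)=1}w_{l,c'} .
\]
The term of $(g_1,\dots,g_m)$ equals $1$ exactly when $w_l\ge\gamma(g_l)$ for all $l$, that is, when $(g_1,\dots,g_m)$ is a possible reading of the input in the sense of Example~\ref{ex:grid}. The map $\mathrm{Dec}$ is monotone and symmetric in $w_1,\dots,w_m$, and it costs $O(1)$ gates. If each $w_l=\gamma(g_l)$ is a code word, the antichain property leaves $(g_1,\dots,g_m)$ as the only reading, so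
\begin{equation}\label{eq:dec}
\mathrm{Dec}(\gamma(g_1),\dots,\gamma(g_m))=\gamma(-g_1-\dots-g_m).
\end{equation}

\begin{proof}[Proof of Proposition~\ref{prop:upper}]
Write $x^e=(p^e,z^e,s^e,r^e)$. The circuit has four layers.

\emph{Routing.} For each copy $e$ compute $O(x^e)$, $V(x^e)$ and $\tilde s^e_i=s^e_i\wedge V(x^e)$ for $i\in I$. For $u\in\bar I$ compute $\sigma^e_u=\bigvee_{i:\,u\in S^e(i)}\tilde s^e_i$. The factor $V(x^e)$ silences a copy whose argument is incomplete; Lemma~\ref{lem:lupanov} says nothing about the output of a module on such an argument.

\emph{Modules.} For $u\in\bar I$ and $1\le\nu\le n$ compute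
\[
P^u_\nu=\bigvee_{e=1}^t\sigma^e_u\,p^e_\nu,\qquad Z^u_\nu=\bigvee_{e=1}^t\sigma^e_u\,z^e_\nu .
\]
For $1\le c\le k$ let $U_{u,c}$ be the circuit of Lemma~\ref{lem:lupanov} for the function $a\mapsto\gamma_c(\varphi_u(a))$, and let $W_u\in\{0,1\}^k$ have coordinates $U_{u,c}(P^u,Z^u)$. As the circuits $U_{u,c}$ are monotone, for every $a$:
\begin{equation}\label{eq:module}
\begin{aligned}
&W_u\ge\gamma(\varphi_u(a))&&\text{if }(P^u,Z^u)\ge(a,\bar a),\\
&W_u=\gamma(\varphi_u(a))&&\text{if }(P^u,Z^u)=(a,\bar a).
\end{aligned}
\end{equation}

\emph{Estimates.} To each recovery set $R$ at $i\in I$ attach a word $E_i(R)\in\{0,1\}^k$, namely $E_i(\{i\})=W_i$ and $E_i(L_d^-(i))=\mathrm{Dec}\bigl((W_u)_{u\in L_d^-(i)}\bigr)$. Let $F^e_i$ be the coordinatewise AND of the $t$ words $E_i(R)$ over the recovery sets $R$ of copy $e$ at $i$.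

\emph{Output.} The output is
\[
C=\bigvee_{e=1}^tO(x^e)\ \vee\ \bigvee_{e=1}^tG^e,\qquad G^e=\bigvee_{i\in I}\bigvee_{c=1}^k\tilde s^e_i\,r^e_c\,F^e_{i,c}.
\]

\emph{Correctness.} If some $x^e$ is overloaded, then $C=1$ and $f(x^e)=1$, whatever the modules compute. Assume that no copy is overloaded; we show that $G^e=f(x^e)$ for every $e$. If $x^e$ is idle, then $V(x^e)=0$ or $s^e=0$, so $\tilde s^e=0$. Hence $G^e=0=f(x^e)$, and $\sigma^e_u=0$ for all $u$. If $x^e$ is active with $(i_e,a_e)$, then $\tilde s^e=\mathbf 1_{i_e}$, and $\sigma^e_u=1$ exactly for $u\in S^e(i_e)$. Therefore $(P^u,Z^u)$ is the OR of $(a_e,\bar a_e)$ over the active copies $e$ with $u\in S^e(i_e)$.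

Fix an active copy $e$ and write $(i,a)=(i_e,a_e)$. Then $G^e=\bigvee_cr^e_cF^e_{i,c}$, and we must show that $F^e_i=\gamma(\varphi_i(a))$.

\emph{Every estimate is at least $\gamma(\varphi_i(a))$.} For $u\in S^e(i)$ we have $(P^u,Z^u)\ge(a,\bar a)$, so $W_u\ge\gamma(\varphi_u(a))$ by \eqref{eq:module}. For $R=\{i\}$ this is the claim. For $R=L_d^-(i)$, monotonicity of $\mathrm{Dec}$, \eqref{eq:dec} and \eqref{eq:recover} give
\[
E_i(R)\ge\mathrm{Dec}\bigl((\gamma(\varphi_u(a)))_{u\in R}\bigr)=\gamma\Bigl(-\sum_{u\in R}\varphi_u(a)\Bigr)=\gamma(\varphi_i(a)).
\]

\emph{One estimate is exact.} Apply Lemma~\ref{lem:grid}, with arbitrary indices for the idle copies. It gives a recovery set $R$ of copy $e$ at $i$ that is disjoint from $S^{e'}(i_{e'})$ for every other active copy $e'$. For $u\in R$ we have $(P^u,Z^u)=(a,\bar a)$, so $W_u=\gamma(\varphi_u(a))$ by \eqref{eq:module}, and the inequalities of the previous step are equalities for this $R$.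

The AND of words that all lie above $\gamma(\varphi_i(a))$, one of which equals it, is $\gamma(\varphi_i(a))$. Thus $G^e=f(x^e)$ and $C=f(x^1)\vee\dots\vee f(x^t)$.

\emph{Size.} The $k|\bar I|$ circuits $U_{u,c}$ have at most $(1+\delta_n)k|\bar I|2^n/n$ gates. The values $O(x^e)$ and $V(x^e)$ take $O(n)$ gates, the module inputs take $2n(2t-1)|\bar I|=O(n)$, and the number of all other gates does not depend on $n$. The function computed is non-constant, so Lemma~\ref{lem:const} removes the constants that arise from empty disjunctions.
\end{proof}

\begin{remark}\label{rem:or}
The disjunction is used only in the first sentence of the correctness proof, and there it is indispensable. An overloaded copy may send its input to many lines at once: for $t=2$ and $x^2=(1,\dots,1)$ every column is occupied, so both recovery sets of the first copy contain contested modules. The disjunction does not care, since $f(x^2)=1$. The function $f\times f$ would, and no change to the $O(n)$ gates around the modules can help: by Fischer's theorem every monotone circuit for $f\times f$ has at least $2\,\mathrm{MC}(f)$ gates, which exceeds the bound of Proposition~\ref{prop:upper} for the parameters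 chosen below.
\end{remark}

\section{Choice of the code and proof of Theorem~\ref{thm:main}}\label{sec:parameters}

Let $\eta\in(0,1)$, and for large $n$ let $f$ be given by a family satisfying \eqref{eq:lower}. By Proposition~\ref{prop:upper} and \eqref{eq:size},
\begin{equation}\label{eq:ratio}
\frac{\mathrm{MC}\bigl(f(x^1)\vee\dots\vee f(x^t)\bigr)}{\mathrm{MC}(f)}\le\frac{1+o(1)}{1-\eta}\,\Bigl(1+\frac Dm\Bigr)\frac k{\log_2q}\qquad(n\to\infty).
\end{equation}
The factor $1+D/m$ is the price of the check points and the factor $k/\log_2q$ is the price of the antichain code.

For $t=2$ the product of these factors must be below $2$ to refute \eqref{eq:identity}. The two-rail code $\gamma(0)=10$, $\gamma(1)=01$ has $k/\log_2q=2$ and just fails. The code of Example~\ref{ex:grid}, with $k=q=3$, succeeds: from $3^{12}>2^{19}$ we get $2\log_23>19/6$, and for $m=40$ we have $3(1+2/m)=3.15<19/6$. So with these parameters, small $\eta$ and large $n$, the right side of \eqref{eq:ratio} is below $2$. Longer codes make the loss negligible.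

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $k$ be even, $q=\binom k{k/2}$, and let $\gamma$ be a bijection from $\mathbb Z_q$ onto the words with exactly $k/2$ ones. Distinct words with the same number of ones are incomparable. As $q$ is the largest of the $k+1$ binomial coefficients that sum to $2^k$, we have $q\ge2^k/(k+1)$, and so
\[
\frac k{\log_2q}\le\Bigl(1-\frac{\log_2(k+1)}k\Bigr)^{-1}\longrightarrow1\qquad(k\to\infty).
\]
Choose $k$ and $m$ so large and $\eta$ so small that $(1-\eta)^{-1}(1+D/m)\,k/\log_2q<1+\varepsilon$. For large $n$ the right side of \eqref{eq:ratio} is then at most $1+\varepsilon$. The function $f$ is monotone and non-constant by Lemma~\ref{lem:f}.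
\end{proof}

\section{The general bounds}\label{sec:bounds}

The upper bound in Theorem~\ref{thm:bounds} is the circuit with one extra gate from Section~\ref{sec:intro}. For the lower bound we fix the variables of $g$ one at a time, removing a gate each time, until only $f$ is left. To gain $\mathrm{ess}(g)$ gates in this way, each step must keep all the remaining variables of $g$ essential. A careless choice does not: for $g=y_1y_2\vee y_3$, setting $y_1=0$ makes $y_2$ irrelevant, while setting $y_1=1$ keeps both $y_2$ and $y_3$. A good choice always exists, and monotonicity is not needed for it.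

\begin{lemma}\label{lem:restrict}
If a Boolean function $g$ depends on all its variables $y_1,\dots,y_m$ and $m\ge2$, then for some $j$ and some $c\in\{0,1\}$ the restriction $g|_{y_j=c}$ depends on all the other $m-1$ variables.
\end{lemma}

\begin{proof}
Choose $(j,c)$ so that the set $Y$ of variables on which $g|_{y_j=c}$ depends is as large as possible, and suppose that $|Y|<m-1$. Pick $l\ne j$ with $y_l\notin Y$. Since $g$ depends on $y_j$, there is an assignment at which flipping $y_j$ changes $g$; let $d$ be the value of $y_l$ there. Then $g|_{y_l=d}$ depends on $y_j$. Moreover, $g|_{y_j=c}$ does not depend on $y_l$, so fixing $y_l=d$ in it leaves a function that still depends on all of $Y$. This function is a restriction of $g|_{y_l=d}$, which therefore depends on all of $Y\cup\{y_j\}$. As $y_j\notin Y$, this contradicts the choice of $(j,c)$.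
\end{proof}

\begin{lemma}\label{lem:readonce}
A non-constant monotone function $g$ satisfies $\mathrm{MC}(g)\ge\mathrm{ess}(g)-1$, with equality if and only if $g$ is read-once.
\end{lemma}

\begin{proof}
Let $e=\mathrm{ess}(g)$. If $e=1$, then $g$ is a variable, which is read-once and has $\mathrm{MC}(g)=0$. Let $e\ge2$ and take a minimal circuit with $\ell$ gates; its output node is a gate. It has $2\ell$ wires. Each of the $e$ essential variables and each of the $\ell-1$ gates other than the output has an outgoing wire, so $2\ell\ge e+\ell-1$, that is, $\ell\ge e-1$. If $\ell=e-1$, these nodes have exactly one outgoing wire each and there are no other wires, so the circuit is a tree that reads each variable once. Conversely, let $g$ be given by a read-once formula with $e'$ variables, hence $e'-1$ gates. Each of its variables is essential: along the path from the variable to the root, set all variables of the other subformula to $1$ at each $\wedge$ and to $0$ at each $\vee$. These subformulas have disjoint variables, and the formula reduces to the chosen variable. So $e'=e$ and $\mathrm{MC}(g)\le e-1$.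
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bounds}]
By symmetry it suffices to show $\mathrm{MC}(\vee(f\times g))\ge\mathrm{MC}(f)+m$, where $m=\mathrm{ess}(g)\ge1$. We use induction on $m$. Variables on which $g$ does not depend may be dropped: by Lemma~\ref{lem:const}, setting them to $0$ does not increase the size of a circuit. So let $g$ depend on all of $y_1,\dots,y_m$, and let $C$ be a minimal circuit for $h(x,y)=f(x)\vee g(y)$. Since $h(0,y)=g(y)$ and $h(x,0)=f(x)$, the function $h$ depends on every $y_j$ and on some variable of $x$; here we use that both $f$ and $g$ are non-constant. Hence the output node of $C$ is a gate and every $y_j$ is read by some gate. By Lemma~\ref{lem:const},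
\[
\mathrm{MC}(h)\ge\mathrm{MC}(h|_{y_j=c})+1\quad\text{whenever $h|_{y_j=c}$ is non-constant.}
\]
If $m=1$, then $g=y_1$ and $h|_{y_1=0}=f$, which gives the claim. If $m\ge2$, take $(j,c)$ from Lemma~\ref{lem:restrict}. The function $g'=g|_{y_j=c}$ is monotone with $\mathrm{ess}(g')=m-1\ge1$, and $h|_{y_j=c}=\vee(f\times g')$ is non-constant. By induction $\mathrm{MC}(h)\ge\mathrm{MC}(f)+(m-1)+1$.

(a) If $g$ is read-once, then $\mathrm{ess}(g)=\mathrm{MC}(g)+1$ by Lemma~\ref{lem:readonce}, so the lower bound $\mathrm{MC}(f)+\mathrm{ess}(g)$ equals the upper bound. The case of read-once $f$ follows by exchanging $f$ and $g$.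

(b) Since $\mathrm{ess}(f),\mathrm{ess}(g)\ge1$,
\[
\mathrm{MC}(\vee(f\times g))\ge\max\{\mathrm{MC}(f),\mathrm{MC}(g)\}+1>\tfrac12\bigl(\mathrm{MC}(f)+\mathrm{MC}(g)+1\bigr).
\]
For $g=f$ as in Corollary~\ref{cor:no}, the ratio $\mathrm{MC}(\vee(f\times f))/(2\,\mathrm{MC}(f)+1)$ is at most $(1+\varepsilon)/2$. As $\varepsilon>0$ is arbitrary, $\frac12$ cannot be replaced by a larger constant.
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{The Complexity of Monotone Boolean Functions and},
\texttt{http://digitize.\allowbreak retropc.se/\allowbreak sites/\allowbreak bitsavers/\allowbreak pdf/\allowbreak mit/\allowbreak lcs/\allowbreak tr/\allowbreak MIT-LCS-TR-0238.pdf}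

\end{thebibliography}
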